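# Cone points, area, and the singular Liouville equation on the sphere

Throughout, $(\mathbb S^2,g)$ is the round sphere of curvature $1$, so $|\mathbb S^2|=4\pi$. We write $\Delta=\Delta_g$ and $d=d_g$, and integrals without a measure are taken against $dV_g$. The letter $C$ denotes constants that may change from line to line.

## 1. The Green function and the singular equation

**Definition 1 (Green function).** For $p\in\mathbb S^2$, $G_p$ is the function with
$$-\Delta G_p=\delta_p-\frac1{4\pi},\qquad \int_{\mathbb S^2}G_p\,dV_g=0 .$$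

*Explicit form.* Let $\theta=d(\cdot,p)$. Away from $\theta=0$,
$$\Delta\log(1-\cos\theta)=\frac1{\sin\theta}\frac{d}{d\theta}\Bigl(\sin\theta\cdot\frac{\sin\theta}{1-\cos\theta}\Bigr)=\frac1{\sin\theta}\frac{d}{d\theta}(1+\cos\theta)=-1 ,$$
and $\log(1-\cos\theta)=2\log\theta-\log 2+o(1)$ at $\theta=0$. The mean of $\log(1-\cos\theta)$ is $\frac12\int_0^2\log s\,ds=\log2-1$. Hence
$$G_p=-\frac1{4\pi}\log\frac{1-\cos d(\cdot,p)}2-\frac1{4\pi},\qquad G_p=-\frac1{2\pi}\log d(\cdot,p)+O(1)\ \text{ near }p .$$

**Definition 2 (equation, weight function, solution).** Fix distinct points $p_1,\dots,p_N$, weights $\alpha_j>-1$, and $\rho\in\mathbb R$. The singular mean field (Liouville) equation is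
$$\Delta v+\rho\Bigl(\frac{e^v}{\int e^v}-\frac1{4\pi}\Bigr)=4\pi\sum_{j=1}^N\alpha_j\Bigl(\delta_{p_j}-\frac1{4\pi}\Bigr). \tag{1}$$
Put $h=e^{-4\pi\sum_j\alpha_jG_{p_j}}$. Then $h>0$ off the $p_j$, and $h\simeq d(\cdot,p_j)^{2\alpha_j}$ near $p_j$. A *solution* of (1) is a function $v=w-4\pi\sum_j\alpha_jG_{p_j}$, where $w\in H^1(\mathbb S^2)$ is a weak solution of
$$\Delta w+\rho\Bigl(\frac{he^w}{\int he^w}-\frac1{4\pi}\Bigr)=0 . \tag{2}$$

Since $e^v=he^w$ and $\Delta v=\Delta w+4\pi\sum_j\alpha_j(\delta_{p_j}-\frac1{4\pi})$, equation (2) for $w$ is the same as (1) for $v$ in the sense of distributions. Adding a constant to $v$ changes nothing, so solutions are counted modulo constants, or equivalently under the normalization $\int w=0$.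

*Example.* If $\rho=0$, then (2) says $\Delta w=0$, so $w$ is constant, and there is exactly one solution. For $N=1$ it is $v=-4\pi\alpha G_p=\alpha\log\frac{1-\cos d(\cdot,p)}2+\alpha$.

We set
$$\alpha_-=\min\{0,\min_j\alpha_j\},\qquad \bar\rho=4\pi\Bigl(2+\sum_j\alpha_j\Bigr).$$
For weights $(-\frac12,-\frac18,-\frac18)$ we get $8\pi(1+\alpha_-)=4\pi$ and $\bar\rho=5\pi$.

**Textbook facts.** We use the following.

- *Moser–Trudinger:* for mean-zero $f\in H^1(\mathbb S^2)$, $\log\int e^f\le\frac1{16\pi}\int|\nabla f|^2+C$. In particular $e^f\in L^s$ for all $s<\infty$.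
- *Elliptic theory:* for $1<q<\infty$, $(-\Delta)^{-1}$ maps mean-zero $L^q$ boundedly to mean-zero $W^{2,q}$. Also $W^{2,q}\subset H^1$, and $W^{2,q}\subset C^0$ compactly.

**Regularity when all $\alpha_j\in(-1,0)$.** Let $w\in H^1$ solve (2). The function $d(\cdot,p_j)^{2\alpha_jq}$ is integrable exactly when $q|\alpha_j|<1$, so $h\in L^q$ for $1<q<1/|\alpha_-|$. Since $e^w\in L^s$ for all $s<\infty$, Hölder gives $he^w\in L^p$ for some $p>1$. Hence $w\in W^{2,p}\subset C^0$. Off the $p_j$ the function $h$ is smooth, and bootstrapping gives $w\in C^\infty(\mathbb S^2\setminus\{p_j\})$. From the form of $G_p$,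
$$v=2\alpha_j\log d(\cdot,p_j)+b_j+o(1)\qquad\text{near }p_j. \tag{3}$$

## 2. Conformal metrics, cone points, and curvature as a measure

For smooth $u$, the metric $e^ug$ has Gauss curvature
$$K=e^{-u}\bigl(1-\tfrac12\Delta u\bigr), \tag{4}$$
and in a planar coordinate $e^U|dz|^2$ has curvature $-\frac12e^{-U}\Delta_0U$, where $\Delta_0=4\partial_z\partial_{\bar z}$.

**Definition 3 (cone point).** The metric $e^ug$ has a cone point of order $a>-1$ at $p$ if $u$ is continuous in a punctured neighborhood of $p$ and $u=2a\log d(\cdot,p)+b+o(1)$ as $x\to p$, for some constant $b$. The cone angle is $2\pi(1+a)$.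

*Example (flat cone).* In $|z|^{2a}|dz|^2$ the circle $|z|=s$ has distance $r=\int_0^st^a\,dt=\frac{s^{1+a}}{1+a}$ from $0$ and length $2\pi s^{1+a}=2\pi(1+a)r$, and its disc has area $\int_0^s2\pi t^{2a+1}dt=\frac{\pi s^{2+2a}}{1+a}=(1+a)\pi r^2$. So small discs at the tip have $(1+a)$ times the Euclidean area.

**Definition 4 (curvature at least $\frac12$ as a measure).** Let $u,e^u\in L^1(\mathbb S^2)$. The metric $e^ug$ has curvature $\ge\frac12$ in the sense of measures if the distribution $1-\frac12\Delta u-\frac12e^u$ is a nonnegative measure.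

By (4), for smooth $u$ this says $K\ge\frac12$. A cone point contributes $-\frac12\Delta(2a\log d)=-2\pi a\,\delta_p$ to leading order, which is a positive atom exactly when $a<0$.

*Example (footballs).* Let $\alpha\in(-1,0)$, $\beta=1+\alpha$, $\lambda>0$, and
$$U_\lambda=\log\frac{8\beta^2\lambda^2|z|^{2\alpha}}{(1+\lambda^2|z|^{2\beta})^2}. \tag{5}$$
Locally off $0$, $e^{U_\lambda}|dz|^2$ is the pull-back of $\frac{8|d\zeta|^2}{(1+|\zeta|^2)^2}$ by $\zeta=\lambda z^\beta$, because $|d\zeta|=\lambda\beta|z|^\alpha|dz|$. The target is twice the unit round metric, so the curvature is $\frac12$. With $x=\lambda^2t^{2\beta}$, the area is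
$$\int_0^\infty\frac{8\beta^2\lambda^2t^{2\alpha}}{(1+\lambda^2t^{2\beta})^2}2\pi t\,dt=8\pi\beta\int_0^\infty\frac{dx}{(1+x)^2}=8\pi\beta .$$
At $0$ there is a cone point of order $\alpha$. With $\zeta=1/z$ one has $|dz|^2=|\zeta|^{-4}|d\zeta|^2$, and the density becomes $8\beta^2\lambda^2|\zeta|^{2\alpha}/(|\zeta|^{2\beta}+\lambda^2)^2$, so $\infty$ is also a cone point of order $\alpha$.

**The metric of a solution.** Let all $\alpha_j\in(-1,0)$, let $\rho>0$, let $v$ solve (1), and put $u=v+\log\rho-\log\int e^v$. Then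
$$\int e^u=\rho,\qquad \Delta u+e^u=c+4\pi\sum_j\alpha_j\delta_{p_j},\qquad c=\frac\rho{4\pi}-\sum_j\alpha_j, \tag{6}$$
or equivalently
$$1-\tfrac12\Delta u=\tfrac12e^u+\bigl(1-\tfrac c2\bigr)+2\pi\sum_j|\alpha_j|\,\delta_{p_j}. \tag{7}$$
Moreover $\rho\le\bar\rho\iff c\le2$, and $\rho<\bar\rho\iff c<2$. By (3) and (7), *for $0<\rho\le\bar\rho$ a solution is a metric $e^ug$ of area $\rho$, with curvature $\ge\frac12$ in the sense of measures and a cone point of order $\alpha_j$ at each $p_j$.* We call $1-\frac c2$ the slack.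

**Definition 5 (Leray–Schauder degree).** For a compact map $T$ on the closure of a bounded open set $\Omega$ in a Banach space, with no zero of $I-T$ on $\partial\Omega$, the degree of $I-T$ is an integer, invariant under homotopies through such maps. If $T$ is $C^1$ and all zeros are nondegenerate (that is, $I-DT$ is invertible there), then each zero contributes $\pm1$ and the degree is their sum. If the degree is nonzero, there is a zero.

*Example.* On $(-1,1)$ the map $x\mapsto x^2$ has degree $0$, since it can be deformed through $x^2+\epsilon$, which has no zero for $\epsilon>0$. Still $x^2$ has a zero, and it is degenerate.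

## 3. The interval between $8\pi(1+\alpha_-)$ and $\bar\rho$

The slides "Uniqueness of solutions to singular Liouville equations" pose the following as an open problem. Let $N\ge3$ and $\alpha_j\in(-1,0)$ for all $j$. *Is it true that (1) has no solution when*
$$8\pi(1+\alpha_-)<\rho<4\pi\Bigl(2+\sum_j\alpha_j\Bigr)\,?$$

The interval is nonempty iff $2\alpha_-<\sum_j\alpha_j$. If $\alpha_1=\alpha_-$, this says $|\alpha_1|>\sum_{j\ge2}|\alpha_j|$: one cone is sharper than all the others together. For $(-\frac12,-\frac18,-\frac18)$ the interval is $(4\pi,5\pi)$. For $(-\frac12,-\frac14,-\frac14)$ both ends equal $4\pi$. For $(-\frac12,-\frac12,-\frac12)$ we have $\bar\rho=2\pi<4\pi$.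

The following facts are quoted together with the question, and we use the first two without proof (uniqueness is modulo constants):

- (U1) If all $\alpha_j\in(-1,0)$ and $\rho<\bar\rho$, there is at most one solution.
- (U2) If all $\alpha_j\in(-1,0)$, $N\ge3$ and $\rho=\bar\rho$, there is at most one solution.
- (D) By Chen–Lin, the Leray–Schauder degree of the problem is $0$ for $\rho$ in the interval above, with $N\ge3$ and all $\alpha_j\in(-1,0)$.

The answer is yes. The results are as follows.

**Theorem 1.** Let $N\ge1$ and $\alpha_j\in(-1,0)$ for all $j$. If $8\pi(1+\alpha_-)\le\rho<\bar\rho$, then (1) has no solution.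

**Theorem 2.** Let $N\ge1$, $\alpha_j\in(-1,0)$ for all $j$, and $\rho\le\bar\rho$.

- (a) If $\rho<8\pi(1+\alpha_-)$, there is exactly one solution (uniqueness is the quoted facts; existence is proved below).
- (b) If $8\pi(1+\alpha_-)\le\rho\le\bar\rho$, there is no solution, except when $N=2$, $\alpha_1=\alpha_2$, $\rho=\bar\rho$. In that case there are infinitely many.

**Proposition 3.** For every even $N\ge4$ there are configurations with all $\alpha_j>0$ (so $\alpha_-=0$) such that (1) has solutions for every $\rho\in(8\pi,\min\{16\pi,\bar\rho\})\ne\emptyset$.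

Theorem 1 includes the left endpoint and all $N\ge1$. Theorem 2(a) shows that the lower threshold $8\pi(1+\alpha_-)$ is sharp. Nothing is claimed for $\rho>\bar\rho$. Proposition 3 shows that the sign of the weights must enter the proof.

## 4. One cone point and rotational symmetry, by hand

Take $N=1$, $\alpha\in(-1,0)$, $0<\rho\le\bar\rho$, and look only at solutions that depend on $t=d(\cdot,p)$ alone. We show $\rho\le8\pi(1+\alpha)$ with pencil and paper.

Write $e^ug=e^u(dt^2+\sin^2t\,d\theta^2)=dr^2+\phi(r)^2d\theta^2$ with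
$$r=\int_0^te^{u(\tau)/2}d\tau,\qquad \phi=e^{u/2}\sin t,\qquad 0<r<L .$$
The integral converges because $e^{u/2}\simeq\tau^\alpha$ and $\alpha>-1$. Off $p$, (7) says that the curvature is $-\phi''/\phi=\frac12+(1-\frac c2)e^{-u}\ge\frac12$, so $\phi''\le-\frac12\phi$. By (3), $\phi\sim e^{b/2}t^{1+\alpha}$ and $r\sim e^{b/2}\frac{t^{1+\alpha}}{1+\alpha}$ as $t\to0$, so $\phi/r\to1+\alpha$.

Compare with $s(r)=\sqrt2\sin(r/\sqrt2)$, which satisfies $s''=-\frac12s$ and $s/r\to1$. On $0<r<\min(L,\sqrt2\,\pi)$ put $W=\phi's-\phi s'$. Then $W'=\phi''s-\phi s''\le0$. Since $\phi$ is concave and $\phi\to0$ at $r=0$, we have $r\phi'\le\phi$, so $W\le\phi\,\frac sr-\phi s'\to0$ as $r\to0$. Hence $W\le0$ and $(\phi/s)'=W/s^2\le0$, so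
$$\phi\le(1+\alpha)s .$$
If $L>\sqrt2\,\pi$, letting $r\to\sqrt2\,\pi$ would give $\phi(\sqrt2\,\pi)\le0$, which is impossible. So $L\le\sqrt2\,\pi$ and
$$\rho=2\pi\int_0^L\phi\,dr\le2\pi(1+\alpha)\int_0^{\sqrt2\,\pi}\sqrt2\sin\frac r{\sqrt2}\,dr=8\pi(1+\alpha).$$
If $c<2$, then $W'<0$ and the inequality is strict, so symmetric solutions are excluded on all of $[8\pi(1+\alpha),\bar\rho)$. Footballs satisfy $\phi=(1+\alpha)s$: equality occurs there.

Two features will survive without symmetry. The comparison must start at the cone point, because that is where the factor $1+\alpha$ enters; and strictness comes from the slack $1-\frac c2$.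

## 5. What degree zero and Gauss–Bonnet leave open

**The total integral.** Integrating (7) over the sphere gives $4\pi=\frac\rho2+4\pi(1-\frac c2)+2\pi\sum_j|\alpha_j|$. Inserting $c=\frac\rho{4\pi}-\sum_j\alpha_j$ turns this into $4\pi=4\pi$. Gauss–Bonnet alone gives no restriction on $\rho$.

**The degree.** Given (D) and (U1), one is tempted to conclude at once: at most one solution, and degree zero. But a single solution of index $0$ is compatible with both, as $x\mapsto x^2$ shows. What follows is only that a solution in the interval would have to be degenerate, since a unique nondegenerate solution would give degree $\pm1$. The argument stops there unless one also studies the linearized equation. We shall do that only at $\rho=\bar\rho$, where we need it; Theorem 1 has a direct proof that uses neither the degree nor uniqueness.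

**Comparison geometry, applied naively.** Section 4 suggests Bishop–Gromov comparison. Let $V(r)=4\pi(1-\cos(r/\sqrt2))$ be the area of an $r$-disc in the sphere of curvature $\frac12$, whose total area is $8\pi$. For a *smooth* metric on $\mathbb S^2$ with curvature $\ge\frac12$, Bonnet–Myers bounds the diameter by $\sqrt2\,\pi$, and Bishop–Gromov says that $\mathrm{Area}(B_r(p))/V(r)$ is nonincreasing in $r$. Comparing with $r=\sqrt2\,\pi$,
$$\mathrm{Area}(\mathbb S^2)\le\frac{8\pi}{V(r)}\,\mathrm{Area}(B_r(p)),\qquad 0<r\le\sqrt2\,\pi. \tag{8}$$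
Since $V(r)\sim\pi r^2$, letting $r\to0$ at a smooth point gives only $8\pi$, which does not see $\alpha_-$. At a cone tip the area of $B_r(p)$ is about $(1+a)\pi r^2$, and we would get $8\pi(1+a)$. But the metric is not smooth there, so the smooth theorem does not apply; and after smoothing, infinitesimal discs at $p$ have ratio $1$ again.

Two choices repair this. We smooth $u$ with the heat semigroup, which keeps curvature $\ge\frac12$ because Jensen's inequality points the right way. And we keep $r$ *fixed* while the smoothing is removed, and only afterward let $r\to0$: a disc of fixed radius sees the cone, and an infinitesimal one does not.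

## 6. The area bound from a cone point

**Lemma 4.** Let $u\in L^1(\mathbb S^2)$, $e^u\in L^1(\mathbb S^2)$, and suppose $1-\frac12\Delta u-\frac12e^u$ is a nonnegative measure. Let $p\in\mathbb S^2$. Assume $u$ is continuous in a punctured neighborhood of $p$ and $u=2a\log d(\cdot,p)+b+o(1)$ as $x\to p$, with $a>-1$. Then
$$\int_{\mathbb S^2}e^u\,dV_g\le8\pi(1+a).$$

**Step 1: smoothing that keeps the curvature bound.** The aim is to produce smooth metrics to which (8) applies. Let $p_\varepsilon(x,y)$ be the heat kernel of $(\mathbb S^2,g)$ and $P_\varepsilon f(x)=\int p_\varepsilon(x,y)f(y)\,dV_g(y)$. The kernel is smooth, positive, symmetric and of total mass $1$, and $\Delta_xp_\varepsilon=\Delta_yp_\varepsilon$. Put $u_\varepsilon=P_\varepsilon u\in C^\infty$ and $\mu=1-\frac12\Delta u-\frac12e^u\ge0$. Testing $\mu$ against $p_\varepsilon(x,\cdot)$ gives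
$$0\le\int p_\varepsilon(x,y)\,d\mu(y)=1-\tfrac12\Delta u_\varepsilon(x)-\tfrac12P_\varepsilon(e^u)(x).$$
Jensen's inequality for the probability density $p_\varepsilon(x,\cdot)$ gives $P_\varepsilon(e^u)\ge e^{u_\varepsilon}$. Hence $1-\frac12\Delta u_\varepsilon\ge\frac12e^{u_\varepsilon}$, and by (4) the smooth metric $g_\varepsilon=e^{u_\varepsilon}g$ has curvature $K_\varepsilon\ge\frac12$. Therefore (8) holds:
$$\int e^{u_\varepsilon}\,dV_g\le\frac{8\pi}{V(r)}\,\mathrm{Area}_{g_\varepsilon}\bigl(B^{g_\varepsilon}_r(p)\bigr),\qquad0<r\le\sqrt2\,\pi. \tag{9}$$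

**Step 2: convergence of areas.** The aim is to pass to the limit in integrals of $e^{u_\varepsilon}$. Since $u_\varepsilon\to u$ and $P_\varepsilon(e^u)\to e^u$ in $L^1$, along some $\varepsilon_k\to0$ both converge a.e. Because $0\le e^{u_\varepsilon}\le P_\varepsilon(e^u)$, the functions $P_{\varepsilon}(e^u)+e^u-|e^{u_{\varepsilon}}-e^u|$ are nonnegative, and along $\varepsilon_k$ they converge a.e. to $2e^u$. Fatou gives $2\int e^u\le2\int e^u-\limsup_k\int|e^{u_{\varepsilon_k}}-e^u|$, so $e^{u_{\varepsilon_k}}\to e^u$ in $L^1$. From now on $\varepsilon$ runs through this sequence.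

**Step 3: uniform convergence on annuli around $p$.** The aim is to control lengths near $p$. Let $A=\{\delta\le d(\cdot,p)\le s\}$, with $u$ continuous on $0<d(\cdot,p)<2s$. Choose a continuous cutoff $\chi$ equal to $1$ near $A$ and supported in $\{\delta/2\le d(\cdot,p)\le3s/2\}$. Then $P_\varepsilon(\chi u)\to\chi u$ uniformly, because $\chi u$ is continuous on $\mathbb S^2$. For $x\in A$ and some $\kappa>0$,
$$|P_\varepsilon((1-\chi)u)(x)|\le\sup_{d(x',y)\ge\kappa}p_\varepsilon(x',y)\,\|u\|_{L^1}\to0,$$
since the heat kernel tends to $0$ uniformly off the diagonal. So $u_\varepsilon\to u$ uniformly on $A$.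

**Step 4: a $g_\varepsilon$-disc of fixed radius sits inside a small $g$-disc.** Fix $\eta\in(0,1)$. Let $s>0$ be so small that $u$ is continuous and $|u-2a\log d(\cdot,p)-b|\le\eta$ on $0<d(\cdot,p)<2s$, and such that
$$r=(1-\eta)\,e^{(b-\eta)/2}\,\frac{s^{1+a}}{1+a}<\sqrt2\,\pi .$$
We claim $B^{g_\varepsilon}_r(p)\subset B^g_s(p)$ for small $\varepsilon$. Let $\gamma$ be a curve from $p$ to a point outside $B^g_s(p)$ and $0<\delta<s$. Put $m_\varepsilon(t)=\min_{d(\cdot,p)=t}e^{u_\varepsilon/2}$, a continuous function. The function $D=d(\gamma(\cdot),p)$ satisfies $|D'|\le|\gamma'|_g$ and runs from $0$ to at least $s$, so it takes every value in $[\delta,s]$, and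
$$\mathrm{length}_{g_\varepsilon}(\gamma)=\int e^{u_\varepsilon(\gamma)/2}|\gamma'|_g\ge\int_{\{\delta\le D\le s\}}m_\varepsilon(D)|D'|\ge\int_\delta^sm_\varepsilon(t)\,dt .$$
(For the last inequality let $M'=m_\varepsilon$ on $[\delta,s]$ and follow $M(D)$ on a time interval where $D$ goes from $\delta$ to $s$ within $[\delta,s]$.) On the annulus $u\ge2a\log t+b-\eta$, so by Step 3
$$\mathrm{length}_{g_\varepsilon}(\gamma)\ge e^{-o_\varepsilon(1)}e^{(b-\eta)/2}\int_\delta^st^a\,dt=e^{-o_\varepsilon(1)}e^{(b-\eta)/2}\,\frac{s^{1+a}-\delta^{1+a}}{1+a},$$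
where $o_\varepsilon(1)\to0$ for fixed $\delta$. Choose first $\delta$ small, then $\varepsilon$ small; because of the factor $1-\eta$ in $r$, the right side exceeds $r$. This proves the claim.

**Step 5: the limits, in the right order.** By (9) and Step 4, $\int e^{u_\varepsilon}\le\frac{8\pi}{V(r)}\int_{B^g_s(p)}e^{u_\varepsilon}$ for small $\varepsilon$. Let $\varepsilon\to0$ with Step 2, and use $e^u\le e^{b+\eta}d(\cdot,p)^{2a}$ on $B_s^g(p)$ and $\sin t\le t$:
$$\int e^u\le\frac{8\pi}{V(r)}\,e^{b+\eta}\int_0^s2\pi t^{2a+1}\,dt=\frac{8\pi}{V(r)}\,e^{b+\eta}\,\frac{\pi s^{2+2a}}{1+a}=8\pi\,\frac{\pi r^2}{V(r)}\cdot\frac{e^{2\eta}(1+a)}{(1-\eta)^2}.$$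
The last equality uses $\pi r^2=\pi(1-\eta)^2e^{b-\eta}s^{2+2a}/(1+a)^2$. Now let $s\to0$: then $r\to0$ and $\pi r^2/V(r)\to1$. Finally let $\eta\to0$. $\square$

## 7. Spending the slack: proof of Theorem 1

Lemma 4 at a point $p_i$ with $\alpha_i=\alpha_-$ already gives $\rho\le8\pi(1+\alpha_-)$ for every solution with $0<\rho\le\bar\rho$, and this excludes the open interval in the question. To exclude the left endpoint too we need a strict inequality. It comes from $1-\frac c2>0$: there is room to enlarge the metric slightly and stay above curvature $\frac12$.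

**Proof of Theorem 1.** Suppose (1) has a solution with $8\pi(1+\alpha_-)\le\rho<\bar\rho$. Then $\rho>0$; take $u$ as in (6), with $c<2$. Choose $\psi\in C_c^\infty(\mathbb S^2\setminus\{p_1,\dots,p_N\})$ with $\psi\ge0$, $\psi\not\equiv0$, and set $u'=u+t\psi$ with $t>0$. By (7),
$$1-\tfrac12\Delta u'-\tfrac12e^{u'}=\bigl(1-\tfrac c2\bigr)-\tfrac t2\Delta\psi-\tfrac12e^u\bigl(e^{t\psi}-1\bigr)+2\pi\sum_j|\alpha_j|\,\delta_{p_j}.$$
On $\operatorname{supp}\psi$ the function $u$ is bounded, so the second and third terms tend to $0$ uniformly as $t\to0$. They vanish off $\operatorname{supp}\psi$. Since $1-\frac c2>0$, the right side is a nonnegative measure for small $t$. Near each $p_j$ we have $u'=u$, so the expansion (3) is unchanged, and $u',e^{u'}\in L^1$. Lemma 4 for $u'$ at a point $p_i$ with $\alpha_i=\alpha_-$ gives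
$$\rho=\int e^u<\int e^{u'}\le8\pi(1+\alpha_-),$$
which contradicts $\rho\ge8\pi(1+\alpha_-)$. $\square$

The question of Section 3 is thereby answered affirmatively.

## 8. Minimization below $8\pi(1+\alpha_-)$: Theorem 2(a)

**Existence.** On $\{w\in H^1(\mathbb S^2):\int w=0\}$ consider
$$J_\rho(w)=\tfrac12\int|\nabla w|^2-\rho\log\int he^w .$$
Its derivative in a mean-zero direction $\phi$ is $\int\nabla w\cdot\nabla\phi-\rho\,\frac{\int he^w\phi}{\int he^w}$, so critical points are exactly the mean-zero weak solutions of (2). We show that a minimum exists.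

**Step 1: coercivity.** The purpose is to bound minimizing sequences in $H^1$. *If $\rho\le0$:* Jensen's inequality and $\int(\log h+w)=0$ give $\log\bigl(\frac1{4\pi}\int he^w\bigr)\ge0$. So $\log\int he^w\ge\log4\pi$ and $J_\rho(w)\ge\frac12\int|\nabla w|^2-\rho\log4\pi$. *If $0<\rho<8\pi(1+\alpha_-)$:* as $q\uparrow1/|\alpha_-|$, the conjugate exponent $q'$ decreases to $\frac1{1+\alpha_-}$. Choose $q\in(1,1/|\alpha_-|)$ with $\rho<8\pi/q'$. Then $h\in L^q$, and Hölder followed by Moser–Trudinger for $f=q'w$ gives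
$$\log\int he^w\le\log\|h\|_q+\tfrac1{q'}\log\int e^{q'w}\le\tfrac{q'}{16\pi}\int|\nabla w|^2+C .$$
Hence $J_\rho(w)\ge\bigl(\frac12-\frac{\rho q'}{16\pi}\bigr)\int|\nabla w|^2-C$, with a positive coefficient. In both cases minimizing sequences are bounded in $H^1$ by the Poincaré inequality.

**Step 2: weak lower semicontinuity.** The purpose is to pass to the limit. Let $w_k\rightharpoonup w$ in $H^1$ and fix $q\in(1,1/|\alpha_-|)$. Every subsequence has a further one converging a.e. By Moser–Trudinger the $e^{w_k}$ are bounded in every $L^s$, $s<\infty$, so Vitali's theorem gives $e^{w_k}\to e^w$ in $L^{q'}$. With $h\in L^q$ this yields $\int he^{w_k}\to\int he^w$. The Dirichlet integral is weakly lower semicontinuous, so $J_\rho$ is too, and it attains its minimum.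

**Uniqueness.** For $\rho<\bar\rho$ this is (U1). Suppose $\rho=\bar\rho<8\pi(1+\alpha_-)$. Then $N\ge3$. Indeed, for $N=1$, $\bar\rho=4\pi(2+\alpha_1)>8\pi(1+\alpha_1)$ because $\alpha_1<0$; for $N=2$, $\bar\rho=4\pi(2+\alpha_1+\alpha_2)\ge8\pi(1+\alpha_-)$, with equality iff $\alpha_1=\alpha_2$. So (U2) applies. $\square$

## 9. The right endpoint $\rho=\bar\rho$: Theorem 2(b)

For $\rho<\bar\rho$, part (b) is Theorem 1. Let $\rho=\bar\rho\ge8\pi(1+\alpha_-)$, so $c=2$ and the slack is gone. Lemma 4 still applies to $u$ by (7), and a solution forces $\bar\rho\le8\pi(1+\alpha_-)$. So there is none if $\bar\rho>8\pi(1+\alpha_-)$; by the computation just made this covers $N=1$, and $N=2$ with $\alpha_1\ne\alpha_2$. What remains is $\bar\rho=8\pi(1+\alpha_-)$, with either $N=2$, $\alpha_1=\alpha_2$, or $N\ge3$.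

### 9.1. Two equal cone points: the footballs

Let $N=2$, $\alpha_1=\alpha_2=\alpha$, $\beta=1+\alpha$; then $\bar\rho=8\pi\beta$. Let $\Phi:\mathbb S^2\to\mathbb C\cup\{\infty\}$ be conformal with $\Phi(p_1)=0$, $\Phi(p_2)=\infty$, and define $u$ by $\Phi^*(e^{U_\lambda}|dz|^2)=e^ug$, with $U_\lambda$ from (5). By the football example, $\int e^u=8\pi\beta=\bar\rho$. The curvature is $\frac12$ off $p_1,p_2$, so $\Delta u+e^u=2$ there by (4), and $u-2\alpha\log d(\cdot,p_j)$ is bounded near $p_j$.

We check that this is a solution across the cone points. Put $w=u+4\pi\alpha(G_{p_1}+G_{p_2})$. Then $w$ is bounded, and off $p_1,p_2$ we have $\Delta w=2+2\alpha-e^u$, which is in $L^p$ for some $p>1$. Near $p_j$, subtract from $w$ a local $W^{2,p}$ solution with the same right side; the difference is a bounded harmonic function on a punctured disc, so its singularity is removable. Hence $w\in W^{2,p}\subset H^1$ and $\Delta w=2+2\alpha-e^u$ on all of $\mathbb S^2$. Therefore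
$$\Delta u+e^u=2+4\pi\alpha(\delta_{p_1}+\delta_{p_2}).$$
Since $\frac{\bar\rho}{4\pi}-2\alpha=2$ and $\int e^u=\bar\rho$, this is (1) with $\rho=\bar\rho$.

Two of these functions $u$ that differ by a constant are equal, because all have $\int e^u=\bar\rho$. But $U_\lambda-2\alpha\log|z|\to\log(8\beta^2\lambda^2)$ at $z=0$, so different $\lambda$ give different $u$. There are infinitely many solutions.

### 9.2. Nondegeneracy for $N\ge3$

Let $N\ge3$ and $\bar\rho=8\pi(1+\alpha_-)$, say $\alpha_1=\alpha_-$. An example is $(-\frac12,-\frac14,-\frac14)$. There is no slack to enlarge the metric. Instead we vary the weights: if a solution existed and could be continued to weights with larger $\bar\rho$ but the same $\alpha_1$, Lemma 4 would be violated. Continuation needs an invertible linearization, and this is the next lemma.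

**Lemma 5.** Let all $\alpha_j\in(-1,0)$, $N\ge3$, $\rho=\bar\rho>0$ (so $c=2$), and let $u$ come from a solution as in (6). If $\varphi\in C^0(\mathbb S^2)$, $\int\varphi=0$, satisfies $-\Delta\varphi=e^u(\varphi-m)$ with $m=\frac1\rho\int e^u\varphi$, then $\varphi\equiv0$.

*What goes wrong for $N=2$.* For the footballs, differentiate $\Delta_0U_\lambda=-e^{U_\lambda}$ in $\lambda$ at $\lambda=1$ and halve: $f=\frac{1-x}{1+x}$ with $x=|z|^{2\beta}$ solves $-\Delta_0f=e^{U_1}f$. Here $f_{\bar z}=-\frac{2}{(1+x)^2}\cdot\frac{\beta x}{\bar z}$, so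
$$e^{-U_1}f_{\bar z}=-\frac{(1+x)^2}{8\beta^2|z|^{2\alpha}}\cdot\frac{2\beta|z|^{2\beta}}{(1+x)^2\,\bar z}=-\frac{z}{4\beta}.$$
The kernel element produces a holomorphic vector field $-\frac z{4\beta}\partial_z$ whose zeros are exactly the two cone points. The proof shows that every kernel element produces a holomorphic vector field vanishing at all cone points; three zeros are too many.

**Step 1: a vector field and a holomorphic quadratic differential.** Put $f=\varphi-m$; then $-\Delta f=e^uf$, and $f$ is real, continuous, and smooth off the $p_j$. In a conformal coordinate $z$ write $g=e^\gamma|dz|^2$, $U=u+\gamma$. Off the $p_j$ the metric $e^ug=e^U|dz|^2$ has curvature $\frac12$ (this is where $c=2$ is used), so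
$$4U_{z\bar z}=-e^U,\qquad 4f_{z\bar z}=-e^Uf. \tag{10}$$
Define
$$V=e^{-U}f_{\bar z},\qquad Q=f_{zz}-U_zf_z=e^U\partial_z\bar V .$$
Under a holomorphic change $z=z(\zeta)$ one has $U^\zeta=U^z+\log|z_\zeta|^2$. Hence $V^\zeta=e^{-U^z}|z_\zeta|^{-2}f_{\bar z}\overline{z_\zeta}=V^z/z_\zeta$, so $V\partial_z$ is a well-defined vector field. Since $1/\overline{z_\zeta}$ is antiholomorphic, $Q^\zeta=e^{U^z}|z_\zeta|^2\cdot z_\zeta\,(\partial_z\overline{V^z})/\overline{z_\zeta}=z_\zeta^2Q^z$, so $Q\,dz^2$ is a well-defined quadratic differential. By (10),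
$$Q_{\bar z}=(f_{z\bar z})_z-U_{z\bar z}f_z-U_zf_{z\bar z}=-\tfrac14e^U(U_zf+f_z)+\tfrac14e^Uf_z+\tfrac14U_ze^Uf=0 .$$
So $Q$ is holomorphic off the $p_j$.

**Step 2: first derivatives near a cone point.** The purpose of this step and the next is to bound $V$ and $Q$ near $p_j$. Let $z(p_j)=0$ and $\alpha=\alpha_j$. By (3), $C^{-1}|z|^{2\alpha}\le e^U\le C|z|^{2\alpha}$. On a disc $|z|<R$, $-\Delta_0f=e^Uf\in L^p$ for some $p>1$, in the sense of distributions. So $f$ is a harmonic function plus $-\frac1{2\pi}\int_{|y|<R}\log|z-y|\,e^{U(y)}f(y)\,dy$, and for $0<|z|<R/2$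
$$|\nabla f(z)|\le C+C\int_{|y|<R}\frac{|y|^{2\alpha}}{|z-y|}\,dy .$$
Split the integral into three parts.

- On $|y|<|z|/2$ we have $|z-y|\ge|z|/2$, and the part is at most $\frac2{|z|}\int_{|y|<|z|/2}|y|^{2\alpha}dy\le C|z|^{2\alpha+1}$.
- On $|y-z|<|z|/2$ we have $|y|^{2\alpha}\le C|z|^{2\alpha}$, and the part is at most $C|z|^{2\alpha}\cdot\pi|z|$.
- On the rest, $|y|\le|y-z|+|z|\le3|y-z|$, and the part is at most $3\int_{|z|/2<|y|<R}|y|^{2\alpha-1}dy\le C\int_{|z|/2}^Rt^{2\alpha}dt\le C(1+|z|^{2\alpha+1})(1+|\log|z||)$.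

Since $-1<\alpha<0$, both $1+|\log|z||$ and $|z|^{2\alpha+1}(1+|\log|z||)$ are at most $C|z|^\alpha$. Hence
$$|\nabla f(z)|\le C|z|^\alpha. \tag{11}$$
Next, $\Delta_0\gamma=-2e^\gamma$ because $g$ has curvature $1$, and with (6) and $c=2$,
$$\Delta_0U=e^\gamma(2-e^u)+4\pi\alpha\delta_0-2e^\gamma=-e^U+4\pi\alpha\delta_0 .$$
So $U-2\alpha\log|z|$ has Laplacian $-e^U$, and the same argument bounds its gradient by $C|z|^\alpha$. Since $\alpha>-1$, this gives $|\nabla U|\le C/|z|$.

**Step 3: second derivatives, and the pole order of $Q$.** For small $t>0$ let $f_t(y)=f(ty)$ on $\frac12<|y|<2$. Then $-\Delta_0f_t=Wf_t$ with $W(y)=t^2e^{U(ty)}$. By Step 2, $|W|+|\nabla W|\le Ct^{2+2\alpha}$ and $|\nabla f_t|\le Ct^{1+\alpha}$. The function $\partial_if_t$ solves $-\Delta_0\partial_if_t=\partial_i(Wf_t)=O(t^{2+2\alpha})$. Interior gradient estimates give, on $|y|=1$,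
$$|\nabla\partial_if_t|\le C\bigl(\sup|\partial_if_t|+\sup|\partial_i(Wf_t)|\bigr)\le C(t^{1+\alpha}+t^{2+2\alpha})\le Ct^{1+\alpha}.$$
Since $D^2f_t(y)=t^2D^2f(ty)$, we get $|D^2f(z)|\le C|z|^{\alpha-1}$. Therefore
$$|V|\le e^{-U}|\nabla f|\le C|z|^{-\alpha}\to0,\qquad|Q|\le|D^2f|+|\nabla U||\nabla f|\le C|z|^{\alpha-1}. \tag{12}$$
Now $|z^2Q|\le C|z|^{1+\alpha}\to0$, so $z^2Q$ extends holomorphically with a zero at $0$. Thus $Q$ has at most a simple pole, and (12) improves to $|Q|\le C/|z|$.

**Step 4: $Q\equiv0$.** The purpose is to see that $V$ is holomorphic, since $\overline{V_{\bar z}}=\partial_z\bar V=e^{-U}Q$. By the transformation rules, $\omega=\bar V\bar Q\,d\bar z$ is a well-defined $(0,1)$-form off the $p_j$. As $\partial_z\bar Q=\overline{Q_{\bar z}}=0$,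
$$d\omega=(\partial_z\bar V)\,\bar Q\,dz\wedge d\bar z=e^{-U}|Q|^2\,dz\wedge d\bar z .$$
The form $i\,dz\wedge d\bar z=2\,dx\,dy$ is positive. Stokes' theorem outside the coordinate discs $|z|<\delta$ around the $p_j$ gives
$$\int e^{-U}|Q|^2\,i\,dz\wedge d\bar z\le\sum_j\oint_{|z|=\delta}|V||Q|\,|dz|\le C\sum_j\delta^{-\alpha_j}\cdot\delta^{-1}\cdot\delta=C\sum_j\delta^{-\alpha_j}\to0$$
as $\delta\to0$, because $\alpha_j<0$. So $Q\equiv0$ and $V_{\bar z}=0$.

**Step 5: too many zeros.** The field $V\partial_z$ is holomorphic off the $p_j$ and tends to $0$ at each $p_j$ by (12). So it extends to a holomorphic vector field on $\mathbb S^2=\mathbb C\cup\{\infty\}$ with at least $N\ge3$ distinct zeros. A holomorphic vector field there is $P(z)\partial_z$ with $P$ entire, and in $\zeta=1/z$ it is $-\zeta^2P(1/\zeta)\partial_\zeta$, which is holomorphic at $\zeta=0$ only if $P$ is a polynomial of degree at most $2$. If $P\not\equiv0$, it has $\deg P$ zeros in $\mathbb C$ and a zero of order $2-\deg P$ at $\infty$, so exactly $2$ with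 multiplicity. Hence $V\equiv0$. Then $f_{\bar z}=0$, and $f$, being real and continuous, is constant. From $0=-\Delta f=e^uf$ we get $f=0$. So $\varphi=m$ is a constant of mean zero, that is, $\varphi\equiv0$. $\square$

### 9.3. Perturbing the weights

We finish the case $N\ge3$, $\bar\rho=8\pi(1+\alpha_1)$ with $\alpha_1=\alpha_-$. Suppose there is a solution, with mean-zero $w$.

**Step 1: a $C^1$ equation.** The purpose is to set up the implicit function theorem with the weights as parameters. Choose $\kappa<1$ with $|\alpha_j|<\kappa$ for all $j$ and $q\in(1,2)$ with $q\kappa<1$. Write $h_\alpha=e^{-4\pi\sum_j\alpha_jG_{p_j}}$. For all weights in $(-\kappa,0)^N$ we have $h_\alpha\le CH$ with $H=\prod_jd(\cdot,p_j)^{-2\kappa}$, and $(1+\sum_j|G_{p_j}|)^2H\in L^q$ because $q\kappa<1$ and the $G_{p_j}$ have only logarithmic singularities. Taylor's formula in $\alpha$, pointwise, gives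
$$\Bigl|h_{\alpha+\xi}-h_\alpha+4\pi\sum_j\xi_jG_{p_j}h_\alpha\Bigr|\le C|\xi|^2\Bigl(\sum_j|G_{p_j}|\Bigr)^2H .$$
So $\alpha\mapsto h_\alpha\in L^q$ is differentiable with partial derivatives $-4\pi G_{p_j}h_\alpha$, and the same bound on second derivatives makes these Lipschitz in $\alpha$; the map is $C^1$. On $X=\{w\in C^0(\mathbb S^2):\int w=0\}$ define
$$F(w,\rho,\alpha)=w-(-\Delta)^{-1}\Bigl[\rho\Bigl(\frac{h_\alpha e^w}{\int h_\alpha e^w}-\frac1{4\pi}\Bigr)\Bigr].$$
The map $w\mapsto e^w$ is $C^1$ on $C^0$, multiplication $L^q\times C^0\to L^q$ is bounded and bilinear, and $(-\Delta)^{-1}$ maps mean-zero $L^q$ compactly into $X$. So $F$ is $C^1$ into $X$. A zero of $F$ lies in $W^{2,q}\subset H^1$ and is a mean-zero solution of (2); conversely, our $w$ is continuous by Section 1 and is a zero of $F$ at $(\bar\rho,\alpha)$.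

**Step 2: the linearization is invertible.** With $e^u=\rho\,h_\alpha e^w/\int h_\alpha e^w$,
$$D_wF\,\varphi=\varphi-(-\Delta)^{-1}\Bigl[e^u\Bigl(\varphi-\frac1\rho\int e^u\varphi\Bigr)\Bigr].$$
This is the identity minus a compact operator, and $D_wF\,\varphi=0$ is exactly the equation of Lemma 5. So $D_wF$ is injective at our solution, hence invertible by the Fredholm alternative.

**Step 3: contradiction.** By the implicit function theorem, for small $\tau>0$ there is a solution with weights $\alpha'=(\alpha_1,\alpha_2+\tau,\alpha_3,\dots,\alpha_N)\in(-1,0)^N$ and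
$$\rho'=4\pi\Bigl(2+\sum_j\alpha_j'\Bigr)=\bar\rho+4\pi\tau=8\pi(1+\alpha_1)+4\pi\tau .$$
For it $c=2$, so by (7) Lemma 4 applies at $p_1$, whose weight is still $\alpha_1$. It gives $\rho'\le8\pi(1+\alpha_1)$, a contradiction. This completes the proof of Theorem 2. $\square$

## 10. Antipodal pairs with positive weights: Proposition 3

With positive weights the atoms in (7) become negative and Lemma 4 is not available. The following construction shows that the conclusion itself fails.

**Proof of Proposition 3.** Let $\{p_j\}$ consist of $N/2\ge2$ antipodal pairs, all with weight $\alpha>0$. Then $\alpha_-=0$ and $\bar\rho=4\pi(2+N\alpha)>8\pi$, so the interval $(8\pi,\min\{16\pi,\bar\rho\})$ is nonempty. Since $\alpha>0$, $h$ is bounded, and it is even because the set of points is symmetric.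

**Step 1: a minimizer among even functions.** By Moser (*On a nonlinear problem in differential geometry*, 1973), even mean-zero $w\in H^1$ satisfy
$$\log\int e^w\le\frac1{32\pi}\int|\nabla w|^2+C .$$
Since $h$ is bounded, for $0<\rho<16\pi$ we get $J_\rho(w)\ge\bigl(\frac12-\frac\rho{32\pi}\bigr)\int|\nabla w|^2-C$ on even mean-zero functions, with a positive coefficient. Weak lower semicontinuity follows as in Section 8, Step 2 (with $h\in L^\infty$). So there is a minimizer $w$ on this closed subspace.

**Step 2: it is critical among all functions.** Every mean-zero $\phi\in H^1$ is the sum of an even mean-zero and an odd function. In even directions the derivative of $J_\rho$ at $w$ vanishes by minimality. If $\phi$ is odd, then $\int\nabla w\cdot\nabla\phi=0$ and $\int he^w\phi=0$, because $w$ and $h$ are even and the antipodal map is an isometry. So the derivative vanishes in all directions, and $w$ solves (2). This works for every $\rho\in(0,16\pi)$, in particular for every $\rho\in(8\pi,\min\{16\pi,\bar\rho\})$. $\square$
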